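\title{There is no value on the space of absolutely continuous games}

\begin{abstract}
A value for games with a continuum of players is a linear, positive, efficient map from games to finitely additive payoff distributions that commutes with every Borel automorphism of the space of players. We show that there is no value on the space $AC$ of absolutely continuous games. In fact no symmetric space of games of bounded variation that contains sixteen explicit Lipschitz games admits a value. The proof turns a value into an invariant mean on the Walsh frequencies of $\{-1,1\}^\Gamma$ and applies the paradoxical decomposition of the free group. We also show that a countable group can always be kept as the symmetry group of a linear, positive, efficient extension of the rule $\nu^n\mapsto\nu$ if and only if it is amenable.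
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The Shapley value}

A game on a finite set $N$ of players assigns a worth $u(S)$ to each coalition $S\subset N$, with $u(\emptyset)=0$, and one wants to divide $u(N)$ among the players. Let the players arrive in a fixed order and pay player $i$ the marginal contribution $u(P_i\cup\{i\})-u(P_i)$, where $P_i$ is the set of players who arrived before $i$. These payments are linear in $u$, they are non-negative when $u$ is monotone, and their sum telescopes to $u(N)$. Their defect is that they depend on the order. The \emph{Shapley value} removes the defect by averaging over all orders. A uniformly random order is produced by independent arrival times $\tau_i$, uniform on $[0,1]$, so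
\begin{equation}\label{eq:shapley}
\mathrm{Sh}\,u(i)=E\big[u(P_i\cup\{i\})-u(P_i)\big],\qquad P_i=\{j\in N:\tau_j<\tau_i\}.
\end{equation}
A relabeling of the players permutes the orders, so $\mathrm{Sh}$ commutes with it. Thus linearity, positivity and efficiency come from a single order, while symmetry comes from an average over a finite group. This paper is about the fate of that average when the players form a continuum.

\subsection{Games and values}

Let $(I,\mathcal C)$ be a standard Borel space isomorphic to $[0,1]$ with its Borel sets. Points of $I$ are players and sets in $\mathcal C$ are coalitions. A \emph{game} is a function $v:\mathcal C\to\mathbb R$ with $v(\emptyset)=0$; it is \emph{monotone} if $S\subset T$ implies $v(S)\le v(T)$. The \emph{variation norm} is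
\[
\|v\|=\sup\sum_{i=1}^m|v(S_i)-v(S_{i-1})|,
\]
the supremum over all chains $\emptyset=S_0\subset S_1\subset\dots\subset S_m=I$ in $\mathcal C$. It bounds the total size of the marginal contributions when the players arrive in finitely many groups. Let $BV$ be the space of games with $\|v\|<\infty$ and $FA\subset BV$ the subspace of bounded finitely additive games. A finitely additive game is monotone exactly when it is non-negative.

An \emph{atom} of a measure $\nu$ is a set $A$ with $\nu(A)>0$ that cannot be split into two measurable sets of positive measure. Let $NA^+$ be the set of non-negative, countably additive, finite measures on $(I,\mathcal C)$ without atoms, and $NA^1$ the set of probability measures in $NA^+$. The set $NA^+$ is closed under sums, because a splitting of $A$ into two sets of positive $\nu$-measure is also one for $\nu+\nu'$.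

An \emph{automorphism} of $(I,\mathcal C)$ is a bijection $\theta:I\to I$ with $\theta$ and $\theta^{-1}$ measurable; these form the group $\mathrm{Aut}(I,\mathcal C)$. An automorphism acts on games by $(\theta_*v)(S)=v(\theta S)$. Since $\theta$ maps chains bijectively to chains, $\theta_*$ preserves the norm, monotonicity and the number $v(I)$, and it maps each of $BV$, $FA$, $NA^+$, $NA^1$ onto itself. A subspace $Q\subset BV$ is \emph{symmetric} if $\theta_*Q=Q$ for every automorphism $\theta$. A \emph{value} on a symmetric subspace $Q$ is a map $\varphi:Q\to FA$ that is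
\begin{itemize}
\item[(i)] \emph{linear};
\item[(ii)] \emph{positive}: $\varphi v$ is monotone whenever $v\in Q$ is monotone;
\item[(iii)] \emph{symmetric}: $\varphi(\theta_*v)=\theta_*(\varphi v)$ for every automorphism $\theta$ and every $v\in Q$;
\item[(iv)] \emph{efficient}: $(\varphi v)(I)=v(I)$ for every $v\in Q$.
\end{itemize}
The number $(\varphi v)(S)$ is the total payoff to the members of $S$.

\subsection{Absolutely continuous and Lipschitz games}

A game $v$ is \emph{absolutely continuous with respect to} $\mu\in NA^+$ if for every $\varepsilon>0$ there is $\delta>0$ such that every increasing sequence of coalitions $S_1\subset S_2\subset\dots\subset S_{2k}$ satisfies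
\[
\sum_{i=1}^k\big(\mu(S_{2i})-\mu(S_{2i-1})\big)<\delta\quad\Longrightarrow\quad\sum_{i=1}^k|v(S_{2i})-v(S_{2i-1})|<\varepsilon .
\]
In words, groups of small total measure make small total marginal contributions, at whatever moments they arrive. Let $AC$ be the set of games that are absolutely continuous with respect to some $\mu\in NA^+$. Aumann and Shapley \cite{AS} showed the following: $AC$ contains $f\circ\mu$ for every $\mu\in NA^1$ and every absolutely continuous $f:[0,1]\to\mathbb R$ with $f(0)=0$; every game in $AC$ has bounded variation; and $AC$ is a closed symmetric subspace of $BV$. Moreover, if $v$ and $u$ are absolutely continuous with respect to $\mu$ and $\nu$, then $vu$ is absolutely continuous with respect to $\mu+\nu$, so that $AC$ is a closed subalgebra of $BV$. The question, stated as open in \cite{Values}, is: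
\begin{quote}
\emph{Is there a value on $AC$?}
\end{quote}

Our counterexamples lie in a smaller class. A game $v$ is \emph{Lipschitz} if there is $\nu\in NA^+$ with $|v(S)-v(T)|\le\nu(S\triangle T)$ for all $S,T\in\mathcal C$. Let $LIP$ be the set of Lipschitz games. If $\nu,\nu'$ serve for $v,v'$, then $|s|\nu+|s'|\nu'$ serves for $sv+s'v'$, and $\theta_*\nu$ serves for $\theta_*v$ because $\theta S\triangle\theta T=\theta(S\triangle T)$. For $S_1\subset\dots\subset S_{2k}$,
\[
\sum_{i=1}^k|v(S_{2i})-v(S_{2i-1})|\le\sum_{i=1}^k\nu(S_{2i}\setminus S_{2i-1})=\sum_{i=1}^k\big(\nu(S_{2i})-\nu(S_{2i-1})\big),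
\]
so $v\in AC$ with $\delta=\varepsilon$, and the same estimate along a full chain gives $\|v\|\le\nu(I)$. Hence $LIP$ is a symmetric subspace of $BV$ contained in $AC$. It contains the powers $\nu^n$, $\nu\in NA^1$, $n\ge1$, since $|\nu(S)^n-\nu(T)^n|\le n\,\nu(S\triangle T)$.

\subsection{Which answer to expect}

The simplest cases suggest that a value exists. If $\nu\in NA^1$ and $g$ is nondecreasing with $g(0)=0$, then symmetry leaves no choice: $\varphi(g\circ\nu)=g(1)\nu$ (Lemma~\ref{lem:one}). Linearity then settles products of measures. For instance, for $\mu,\nu\in NA^1$ the identity $2\mu\nu=4\big(\frac{\mu+\nu}2\big)^2-\mu^2-\nu^2$ gives $\varphi(\mu\nu)=\frac12(\mu+\nu)$ as soon as $Q$ contains the three squares. One also has a candidate construction: cut $I$ into small cells, take the Shapley value of the finite game played by the cells, and refine the partition. For $\nu^n$ this converges to $\nu$ however the cells are chosen (Lemma~\ref{lem:powers}), because the cells that arrive before time $t$ carry about the fraction $t$ of $\nu$. In an absolutely continuous game no small group matters,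 so one may hope that the choice of cells is again forgotten in the limit, and a limit that does not depend on the cells is symmetric. The hope is false. A random coalition carries the fraction $t$ of each \emph{fixed} measure, but its indicator takes only the values $0$ and $1$ and so is far from the constant $t$. A Lipschitz game can detect where this fluctuation sits.

\subsection{Results}

\begin{theorem}\label{thm:AC}
There is no value on $AC$.
\end{theorem}

\begin{theorem}\label{thm:sixteen}
There is a set $\mathcal F\subset LIP$ of at most $16$ games such that no symmetric subspace $Q$ of $BV$ with $\mathcal F\subset Q$ admits a value. In particular there is no value on $LIP$, on $AC$, or on any symmetric subspace of $BV$ containing $LIP$.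
\end{theorem}

Theorem~\ref{thm:AC} is the case $Q=AC$, since $\mathcal F\subset LIP\subset AC$.

The third result identifies the obstruction. A \emph{mean} on a set $Y$ is a linear functional $M$ on the space $\ell^\infty(Y)$ of bounded real functions with $M(1)=1$ and $M(u)\ge0$ for $u\ge0$; then $|M(u)|\le M(|u|)\le\|u\|_\infty$. A discrete group $\Gamma$ is \emph{amenable} if it has a \emph{left-invariant} mean, one with $M(u(h\,\cdot))=M(u)$ for all $h\in\Gamma$, where $u(h\,\cdot)$ is the function $g\mapsto u(hg)$. Such a mean replaces the average over a finite group, and finite groups are amenable. Given a homomorphism $\rho:\Gamma\to\mathrm{Aut}(I,\mathcal C)$ we write $gS=\rho(g)S$ and $g_*=\rho(g)_*$.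

\begin{theorem}\label{thm:amenable}
For a countable discrete group $\Gamma$ the following are equivalent.
\begin{itemize}
\item[(a)] $\Gamma$ is amenable.
\item[(b)] For every homomorphism $\Gamma\to\mathrm{Aut}(I,\mathcal C)$ there is a linear, positive, efficient map $\varphi:BV\to FA$ with $\|\varphi v\|\le\|v\|$, with $\varphi(\nu^n)=\nu$ for all $\nu\in NA^1$, $n\ge1$, and with $\varphi(g_*v)=g_*\varphi v$ for all $g\in\Gamma$.
\item[(c)] For every homomorphism $\Gamma\to\mathrm{Aut}(I,\mathcal C)$ there is a linear, positive, efficient map $\varphi:LIP\to FA$ with $\varphi(\nu^n)=\nu$ for all $\nu\in NA^1$, $n\ge1$, and with $\varphi(g_*v)=g_*\varphi v$ for all $g\in\Gamma$.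
\end{itemize}
\end{theorem}

Section~\ref{sec:example} introduces the games we use and computes finite Shapley values for them by hand. Sections~\ref{sec:one}--\ref{sec:spectral} extract from an arbitrary value what those computations suggest. Theorem~\ref{thm:sixteen} is proved in Section~\ref{sec:free} and Theorem~\ref{thm:amenable} in Section~\ref{sec:amenable}.

\section{The energy spectrum of a random coalition}\label{sec:example}

\subsection{A space of players on which $\Gamma$ acts}

Let $\Gamma$ be a countably infinite group, $X=\{-1,1\}^\Gamma$ with its Borel $\sigma$-algebra $\mathcal B$, and $\kappa$ the product of the uniform measures on $\{-1,1\}$. The measure $\kappa$ has no atom: an atom would lie, up to a null set, in one of the $2^n$ cylinders of measure $2^{-n}$ determined by $n$ coordinates, for every $n$. The group acts on $X$ by $(gx)(h)=x(g^{-1}h)$; this permutes the coordinates, so it preserves $\kappa$.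

All notions of Section~\ref{sec:intro} are invariant under Borel isomorphism, and any two uncountable standard Borel spaces are isomorphic. We may therefore take
\[
I=I_1\sqcup X,\qquad I_1=[0,1].
\]
Let $\mu_1(S)=\lambda(S\cap I_1)$, with $\lambda$ Lebesgue measure, and $\mu_2(S)=\kappa(S\cap X)$; both are in $NA^1$. For $g\in\Gamma$ let $\theta_g$ be the automorphism of $I$ that is the identity on $I_1$ and $x\mapsto gx$ on $X$. The map $g\mapsto\theta_g$ is a homomorphism.

For a function $w:\mathcal B\to\mathbb R$ define the game
\[
v_w(S)=\mu_1(S)\,w(S\cap X).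
\]
Think of $I_1$ as owning a resource whose yield per unit, $w(A)$, is set by the part $A$ of $X$ that takes part. When all of $I_1$ joins a coalition $A\subset X$, its marginal contribution is $v_w(I_1\cup A)-v_w(A)=w(A)$. So the payoff to $I_1$ should be an average of $w$ over coalitions, and it is a single number attached to $w$. The map $w\mapsto v_w$ is linear, and
\begin{equation}\label{eq:equiv-v}
(\theta_g)_*v_w=v_{w^g},\qquad\text{where } w^g(A)=w(gA).
\end{equation}
Since $\theta_gI_1=I_1$, a symmetric rule must pay $I_1$ the same amount in $v_w$ and in $v_{w^g}$.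

\subsection{Walsh coefficients}

For finite $F\subset\Gamma$ let $\chi_F(x)=\prod_{h\in F}x(h)$. These functions are an orthonormal basis of $L^2(X,\kappa)$: we have $\chi_F\chi_{F'}=\chi_{F\triangle F'}$, which has mean zero unless $F=F'$, and their span consists of all functions of finitely many coordinates, which are dense. For $A\in\mathcal B$ let $c_F(A)=\int_A\chi_F\,d\kappa$ be the coefficients of $\mathbf 1_A$. Let $J$ be the countable set of non-empty finite subsets of $\Gamma$; we call its elements \emph{frequencies}, and we call $c_F(A)^2$ the \emph{energy} of $A$ at $F$. Put $p(A)=\kappa(A)(1-\kappa(A))$, the variance of $\mathbf 1_A$. Parseval's identity and $c_\emptyset(A)=\kappa(A)$ give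
\begin{equation}\label{eq:parseval}
\sum_{F\in J}c_F(A)^2=\kappa(A)-\kappa(A)^2=p(A)\le\tfrac14 .
\end{equation}
The total energy depends only on $\kappa(A)$; its distribution over $J$ records the shape of $A$. The group acts on $J$ by $F\mapsto gF$. From $\chi_F(gx)=\prod_{h\in F}x(g^{-1}h)=\chi_{g^{-1}F}(x)$ and the invariance of $\kappa$ we obtain
\begin{equation}\label{eq:equiv-c}
c_F(gA)=\int_A\chi_F(gx)\,d\kappa(x)=c_{g^{-1}F}(A).
\end{equation}
The stabilizer $\Gamma_F=\{s\in\Gamma:sF=F\}$ of $F\in J$ is a finite subgroup, since for $h\in F$ the map $s\mapsto sh$ is an injection of $\Gamma_F$ into $F$. In particular every orbit in $J$ is infinite.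

\subsection{Finite Shapley values}

\begin{example}[three players]\label{ex:three}
Fix $h\in\Gamma$ and let the players be $I_1$, $X_+=\{x:x(h)=1\}$ and $X_-=\{x:x(h)=-1\}$. Take $w=c_{\{h\}}^2$, so that $w(\emptyset)=w(X)=0$ and $w(X_\pm)=(\pm\frac12)^2=\frac14$. Player $I_1$ contributes $0$ when it arrives first or last, and $\frac14$ in the two orders out of six in which it arrives second. Its Shapley value is $\frac13\cdot\frac14=\frac1{12}$. For $w=c_{\{h'\}}^2$ with $h'\ne h$ the same three players give $I_1$ nothing, because $c_{\{h'\}}$ vanishes on $\emptyset$, $X_+$, $X_-$ and $X$. Yet by \eqref{eq:equiv-c} the two functions are translates of each other: $(c_{\{h\}}^2)^g=c_{\{h'\}}^2$ for $g=hh'^{-1}$. The partition decides at which frequency the energy is seen.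
\end{example}

The same computation works for finer partitions.

\begin{proposition}\label{prop:finite}
Let $D\subset\Gamma$ be finite, and let the players be $I_1$ and the $2^{|D|}$ cylinders obtained by fixing the coordinates in $D$. For $F\in J$, the Shapley value of $I_1$ in the game $v_{c_F^2}$ is $\frac16\,2^{-|D|}$ if $F\subset D$ and $0$ otherwise.
\end{proposition}

\begin{proof}
Given that $I_1$ arrives at time $t$, each cylinder $Z$ has arrived with probability $t$, independently of the others. Let $\xi_Z$ be the indicators of these events and $A_t$ the union of the cylinders present. By \eqref{eq:shapley} the Shapley value of $I_1$ in $v_w$ is $\int_0^1E\,w(A_t)\,dt$. If $F\not\subset D$, then $\int_Z\chi_F\,d\kappa=0$ for every $Z$, because a coordinate in $F\setminus D$ has mean zero and is independent of the others; so $c_F(A_t)=0$. If $F\subset D$, then $\chi_F$ is a constant $\epsilon_Z=\pm1$ on $Z$, $\sum_Z\epsilon_Z=0$, and $c_F(A_t)=2^{-|D|}\sum_Z\epsilon_Z\xi_Z$ has mean $0$ and variance $2^{-|D|}t(1-t)$. Finally $\int_0^1t(1-t)\,dt=\frac16$.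
\end{proof}

So the payoff to $I_1$ spreads a total mass $\frac16(1-2^{-|D|})$ uniformly over the non-empty subsets of $D$. As $D$ grows, the total tends to $\frac16$ while the mass at each single frequency tends to $0$. The energy does not disappear; it moves off to infinity in $J$. A value would have to say where at infinity it goes, in a way that $\Gamma$ does not change. That is, a value should produce a finitely additive distribution of mass $\frac16$ on $J$ that is invariant under $F\mapsto gF$, and for the free group there is none.

To make this a proof we cannot use finite partitions, because an arbitrary value need not arise from them. We must show from the axioms alone that the payoff to $I_1$ is a positive invariant functional giving $\frac16$ to $p$ (Sections~\ref{sec:one} and~\ref{sec:share}), and we must find Lipschitz games that measure the energy in an infinite set of frequencies (Section~\ref{sec:spectral}).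

\section{Games that depend on one measure}\label{sec:one}

The constant $\frac16$ has to come from efficiency, which speaks only of the payoff to $I$. Symmetry under measure-preserving automorphisms localizes it. We use that a Borel subset of a standard Borel space is standard Borel, and the following theorem.

\begin{theorem}[Isomorphism theorem, {\cite[Thm.~17.41]{Kechris}}]\label{thm:iso}
If $\mu,\mu'$ are non-atomic Borel probability measures on standard Borel spaces $Y,Y'$, there is a Borel isomorphism $Y\to Y'$ carrying $\mu$ to $\mu'$.
\end{theorem}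

One consequence: if $\nu\in NA^1$, $S\in\mathcal C$ and $0\le r\le\nu(S)$, then $S$ has a subset of measure $r$. Indeed we may assume that $\nu$ is Lebesgue measure on $[0,1]$, and $s\mapsto\nu(S\cap[0,s])$ is continuous. Hence $I$ can be partitioned into $n$ sets of measure $1/n$.

\begin{lemma}\label{lem:one}
Let $\varphi$ be a value on a symmetric subspace $Q$ of $BV$. Let $\nu\in NA^1$, let $g:[0,1]\to\mathbb R$ be nondecreasing with $g(0)=0$, and suppose $g\circ\nu\in Q$. Then $\varphi(g\circ\nu)=g(1)\,\nu$.
\end{lemma}

\begin{proof}
Put $\alpha=\varphi(g\circ\nu)$. It is finitely additive; it is non-negative because $g\circ\nu$ is monotone; and $\alpha(I)=g(1)$ by efficiency.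

Let $\nu(A)=\nu(A')\in(0,1)$. The normalized restrictions of $\nu$ to $A$, $A'$, $I\setminus A$, $I\setminus A'$ are non-atomic probability measures on standard Borel spaces, so Theorem~\ref{thm:iso} gives $\nu$-preserving Borel isomorphisms $A\to A'$ and $I\setminus A\to I\setminus A'$. Together they form an automorphism $\theta$ with $\theta A=A'$ and $\theta_*\nu=\nu$. Then $\theta_*(g\circ\nu)=g\circ\nu$, and symmetry gives
\[
\alpha(A')=(\theta_*\alpha)(A)=\varphi\big(\theta_*(g\circ\nu)\big)(A)=\alpha(A).
\]
Partition $I$ into $n\ge2$ sets of measure $1/n$. They have equal $\alpha$, namely $g(1)/n$. A set $A$ with $\nu(A)=k/n$, $0<k<n$, has the same $\alpha$ as a union of $k$ of them, so $\alpha(A)=g(1)\nu(A)$ whenever $\nu(A)$ is a rational number in $(0,1)$.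

Since $\alpha$ is only finitely additive, we pass to general sets by monotonicity. Let $S\in\mathcal C$. For each rational $r$ with $0<r<\nu(S)$ choose $S'\subset S$ with $\nu(S')=r$; then $\alpha(S)\ge\alpha(S')=g(1)r$. Hence $\alpha(S)\ge g(1)\nu(S)$, which also holds when $\nu(S)=0$. The same inequality holds for $I\setminus S$, and the two left sides and the two right sides both add up to $g(1)$. So both inequalities are equalities.
\end{proof}

\section{The payoff to the fixed players}\label{sec:share}

Return to $I=I_1\sqcup X$. Let $\mathcal L$ be the space of functions $w:\mathcal B\to\mathbb R$ for which there is a constant $C$ with $|w(A)-w(B)|\le C\kappa(A\triangle B)$ for all $A,B\in\mathcal B$. Such $w$ is bounded by $|w(\emptyset)|+C$. The space $\mathcal L$ contains the constants, it contains $p$ (with $C=1$, because $s(1-s)$ has slope in $[-1,1]$ on $[0,1]$), and it is closed under $w\mapsto w^g$ because $\kappa$ is invariant. For $w\in\mathcal L$,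
\[
|v_w(S)-v_w(T)|\le|\mu_1(S)-\mu_1(T)|\,\|w\|_\infty+\mu_1(T)\,C\,\mu_2(S\triangle T)\le(\|w\|_\infty\mu_1+C\mu_2)(S\triangle T),
\]
so $v_w\in LIP$. Note that $v_1=\mu_1$ and $v_p=\mu_1\mu_2-\mu_1\mu_2^2$.

Let $Q\subset BV$ be a subspace and $\varphi:Q\to FA$ a linear positive map. On the subspace $\mathcal L_Q=\{w\in\mathcal L:v_w\in Q\}$ define the linear functional
\[
m(w)=(\varphi v_w)(I_1).
\]
Two difficulties arise. Lemma~\ref{lem:one} concerns one measure, while $v_p$ involves two; we therefore expand powers of the mixtures
\[
\nu_\beta=\frac{\mu_1+\beta\mu_2}{1+\beta}\in NA^1,\qquad\beta\ge0 .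
\]
And positivity of $\varphi$ concerns monotone games, while $v_w$ need not be monotone for $w\ge0$; we repair this by adding a multiple of $\mu_2$, of which $I_1$ receives nothing.

\begin{lemma}\label{lem:m}
Suppose that $\nu_\beta^n\in Q$ and $\varphi(\nu_\beta^n)=\nu_\beta$ for $n=1,2,3$ and $\beta=0,1,2,3$. Then $\mu_2\in Q$, $1\in\mathcal L_Q$, $p\in\mathcal L_Q$, and:
\begin{itemize}
\item[(1)] $m(1)=1$ and $m(p)=\frac16$;
\item[(2)] if $w\in\mathcal L_Q$ and $w\ge0$, then $m(w)\ge0$;
\item[(3)] if $(\theta_g)_*Q\subset Q$ and $\varphi$ commutes with $(\theta_g)_*$, then $w\in\mathcal L_Q$ implies $w^g\in\mathcal L_Q$ and $m(w^g)=m(w)$.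
\end{itemize}
\end{lemma}

\begin{proof}
Fix $n\in\{1,2,3\}$. Then
\begin{equation}\label{eq:binom}
(1+\beta)^n\nu_\beta^n=(\mu_1+\beta\mu_2)^n=\sum_{k=0}^n\binom nk\beta^k\mu_1^{n-k}\mu_2^k .
\end{equation}
The left side is in $Q$ for $\beta=0,\dots,n$. The Vandermonde matrix $(\beta^k)_{0\le\beta,k\le n}$ is invertible, so each $\mu_1^{n-k}\mu_2^k$ is a linear combination of these left sides and lies in $Q$. In particular $\mu_2$, $v_1=\mu_1$ and $v_p=\mu_1\mu_2-\mu_1\mu_2^2$ are in $Q$.

(1) Apply $\varphi$ to \eqref{eq:binom} and evaluate at $I_1$, using $\nu_\beta(I_1)=1/(1+\beta)$: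
\[
\sum_{k=0}^n\binom nk\beta^k\,\varphi(\mu_1^{n-k}\mu_2^k)(I_1)=(1+\beta)^{n-1},\qquad\beta=0,1,2,3 .
\]
Both sides are polynomials in $\beta$ of degree at most $3$ that agree at four points, so their coefficients agree. The coefficient of $\beta^{n-1}$ gives $n\,\varphi(\mu_1\mu_2^{n-1})(I_1)=1$. Thus $m(1)=1$ and $m(p)=\frac12-\frac13=\frac16$, the number found in Proposition~\ref{prop:finite} as the limiting total mass. For $n=1$ the coefficient of $\beta$ gives $\varphi(\mu_2)(I_1)=0$.

(2) Let $w\ge0$ have Lipschitz constant $C$. For $S\subset T$,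
\[
v_w(T)-v_w(S)=\mu_1(T\setminus S)\,w(T\cap X)+\mu_1(S)\big[w(T\cap X)-w(S\cap X)\big]\ge-C\mu_2(T\setminus S).
\]
So $v_w+C\mu_2\in Q$ is monotone, its image under $\varphi$ is non-negative, and
\[
0\le\varphi(v_w+C\mu_2)(I_1)=m(w)+C\,\varphi(\mu_2)(I_1)=m(w).
\]

(3) By \eqref{eq:equiv-v}, $v_{w^g}=(\theta_g)_*v_w\in Q$ and $m(w^g)=(\varphi v_w)(\theta_gI_1)=(\varphi v_w)(I_1)=m(w)$.
\end{proof}

Part (2) is where the Lipschitz condition is needed: for coalitions containing $I_1$, monotonicity of $v_w+C\mu_2$ says precisely that $w(B)-w(A)\ge-C\kappa(B\setminus A)$ for $A\subset B$.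

\section{Measuring the energy in a set of frequencies}\label{sec:spectral}

Finitely many frequencies cannot give a contradiction, because $m$ does not see them.

\begin{remark}\label{rem:single}
Let $Q=LIP$, and let $\varphi$ satisfy the hypothesis of Lemma~\ref{lem:m} and commute with all $(\theta_g)_*$. Then $m(c_F^2)=0$ for every $F\in J$. Indeed $c_F^2\in\mathcal L$, since $|c_F|\le\frac12$ by \eqref{eq:parseval} and $|c_F(A)-c_F(B)|\le\kappa(A\triangle B)$. For any $N$ distinct frequencies $F_1,\dots,F_N$ in the infinite orbit of $F$ we have $\sum_ic_{F_i}^2\le p$, and $m(c_{F_i}^2)=m(c_F^2)$ by \eqref{eq:equiv-c}; so $0\le N\,m(c_F^2)\le\frac16$ for all $N$.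
\end{remark}

We therefore weight all frequencies at once. For $f\in\ell^\infty(J)$ let
\[
q_f(A)=\sum_{F\in J}f(F)\,c_F(A)^2,\qquad A\in\mathcal B .
\]
The series converges absolutely by \eqref{eq:parseval}, the map $f\mapsto q_f$ is linear, $q_f\ge0$ for $f\ge0$, and $q_1=p$. By \eqref{eq:equiv-c}, substituting $F=gF'$,
\begin{equation}\label{eq:equiv-q}
q_f(gA)=\sum_{F\in J}f(F)\,c_{g^{-1}F}(A)^2=\sum_{F'\in J}f(gF')\,c_{F'}(A)^2=q_{f(g\,\cdot)}(A).
\end{equation}
Fourier coefficients are controlled by the $L^2$ norm, and $\|\mathbf 1_A-\mathbf 1_B\|_2=\kappa(A\triangle B)^{1/2}$. So the natural estimate for $q_f$ is a H\"older bound of exponent $\frac12$, which does not place $q_f$ in $\mathcal L$. It does place $q_f$ uniformly close to $\mathcal L$, and this suffices because $m$ is positive with $m(1)=1$.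

\begin{lemma}\label{lem:approx}
Let $f\in\ell^\infty(J)$ with $\|f\|_\infty\le1$ and put $q=q_f$. Then $|q(A)-q(B)|\le\kappa(A\triangle B)^{1/2}$ for all $A,B\in\mathcal B$. For $n\ge1$ the function
\[
q^{(n)}(A)=\inf_{B\in\mathcal B}\big[q(B)+n\,\kappa(A\triangle B)\big]
\]
belongs to $\mathcal L$, with constant $n$, and $q-\frac1{4n}\le q^{(n)}\le q$.
\end{lemma}

\begin{proof}
Factor $c_F(A)^2-c_F(B)^2$ and apply the Cauchy--Schwarz inequality:
\[
|q(A)-q(B)|\le\Big(\sum_{F\in J}(c_F(A)-c_F(B))^2\Big)^{1/2}\Big(\sum_{F\in J}(c_F(A)+c_F(B))^2\Big)^{1/2}.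
\]
The first factor is at most $\|\mathbf 1_A-\mathbf 1_B\|_2=\kappa(A\triangle B)^{1/2}$ by Parseval's identity. The second is at most $p(A)^{1/2}+p(B)^{1/2}\le1$ by the triangle inequality in $\ell^2(J)$ and \eqref{eq:parseval}.

The choice $B=A$ gives $q^{(n)}\le q$. For any $B$, with $d=\kappa(A\triangle B)$,
\[
q(B)+nd\ge q(A)-(\sqrt d-nd)\ge q(A)-\tfrac1{4n},
\]
because $\frac1{4n}-\sqrt d+nd=n(\sqrt d-\frac1{2n})^2\ge0$. Finally $\kappa(A\triangle B)\le\kappa(A\triangle A')+\kappa(A'\triangle B)$ gives $q^{(n)}(A)\le q^{(n)}(A')+n\kappa(A\triangle A')$ after taking the infimum over $B$, and the roles of $A$ and $A'$ can be exchanged.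
\end{proof}

\section{The free group and sixteen games}\label{sec:free}

Let $\Gamma$ be the free group on $a,b$. Its elements are the reduced words in $a,a^{-1},b,b^{-1}$, those in which no letter stands next to its inverse. For a letter $y$ let $W_y$ be the set of reduced words beginning with $y$. The four sets $W_y$ are disjoint. A word $a^{-1}u$ is reduced exactly when $u$ is a reduced word not beginning with $a$, so $aW_{a^{-1}}=\Gamma\setminus W_a$, and the same argument with $b$ in place of $a$ gives
\begin{equation}\label{eq:paradox}
\Gamma=W_a\sqcup aW_{a^{-1}}=W_b\sqcup bW_{b^{-1}} .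
\end{equation}
Four disjoint pieces of $\Gamma$ thus reassemble into two copies of $\Gamma$. A left-invariant mean $M$ satisfies $M(\mathbf 1_{hW})=M(\mathbf 1_W)$, so it would give $2=\sum_yM(\mathbf 1_{W_y})\le1$; hence $\Gamma$ is not amenable. We run this argument with $m$ in place of $M$ and total mass $\frac16$ in place of $1$.

First we transport the pieces from $\Gamma$ to $J$. The group $\Gamma$ is torsion-free: write $g\ne e$ as $ucu^{-1}$ with $c$ a non-empty reduced word whose first and last letters are not inverse to each other; then $c^k$ is reduced and non-empty, so $g^k\neq e$. The finite subgroups $\Gamma_F$ are therefore trivial. Choose $J_0\subset J$ containing exactly one point of each orbit; then $(g,F)\mapsto gF$ is a bijection $\Gamma\times J_0\to J$. For $W\subset\Gamma$ let $q_W=q_f$ with $f$ the indicator of $\{gF:g\in W,\ F\in J_0\}$, that is,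
\[
q_W(A)=\sum_{g\in W}\sum_{F\in J_0}c_{gF}(A)^2 .
\]
Then $q_W\ge0$, $q_{W\sqcup W'}=q_W+q_{W'}$, $q_\Gamma=p$, and \eqref{eq:equiv-c} gives $q_W(hA)=q_{h^{-1}W}(A)$.

Replacing each of the four functions $q_{W_y}$ by $q_{W_y}^{(n)}$ costs at most $4\cdot\frac1{4n}$ in total, and the paradox leaves a gap of $\frac13-\frac16$. We need $\frac1n<\frac16$ and take $n=7$.

\begin{proof}[Proof of Theorem~\ref{thm:sixteen}]
For $y\in\{a,a^{-1},b,b^{-1}\}$ let $w_y=q_{W_y}^{(7)}\in\mathcal L$. By Lemma~\ref{lem:approx},
\begin{equation}\label{eq:w}
q_{W_y}-\tfrac1{28}\le w_y\le q_{W_y}.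
\end{equation}
Let
\[
\mathcal F=\{\nu_\beta^n:\ n=1,2,3,\ \beta=0,1,2,3\}\cup\{v_{w_y}:\ y\in\{a,a^{-1},b,b^{-1}\}\},
\]
a subset of $LIP$ with at most $12+4=16$ elements. Suppose that $\varphi$ is a value on a symmetric subspace $Q\supset\mathcal F$ of $BV$. Lemma~\ref{lem:one} with $g(s)=s^n$ gives $\varphi(\nu_\beta^n)=\nu_\beta$, so all parts of Lemma~\ref{lem:m} apply, for every $g\in\Gamma$. The space $\mathcal L_Q$ contains $1$, $p$, the $w_y$ and their translates, hence all functions used below.

\emph{Upper bound.} By \eqref{eq:w} and the disjointness of the $W_y$, $\sum_yw_y\le\sum_yq_{W_y}\le q_\Gamma=p$. Applying Lemma~\ref{lem:m}(2) to $p-\sum_yw_y$,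
\[
\sum_ym(w_y)\le m(p)=\tfrac16 .
\]

\emph{Lower bound.} Let $y\in\{a,b\}$. For $A\in\mathcal B$, by \eqref{eq:w} and \eqref{eq:paradox},
\[
w_y(A)+w_{y^{-1}}(y^{-1}A)\ge q_{W_y}(A)+q_{W_{y^{-1}}}(y^{-1}A)-\tfrac2{28}=q_{W_y}(A)+q_{yW_{y^{-1}}}(A)-\tfrac1{14}=p(A)-\tfrac1{14}.
\]
So $w_y+(w_{y^{-1}})^{y^{-1}}-p+\frac1{14}\ge0$, and Lemma~\ref{lem:m} gives $m(w_y)+m(w_{y^{-1}})\ge\frac16-\frac1{14}$. Adding the cases $y=a$ and $y=b$,
\[
\sum_ym(w_y)\ge\tfrac13-\tfrac17=\tfrac{8}{42}>\tfrac7{42}=\tfrac16 .
\]
This contradicts the upper bound, so $Q$ admits no value. The spaces $LIP$, $AC$ and all symmetric subspaces of $BV$ containing $LIP$ contain $\mathcal F$.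
\end{proof}

\begin{remark}[the role of the axioms]\label{rem:axioms}
Efficiency is used only in Lemma~\ref{lem:one}; without it $\varphi=0$ satisfies the other axioms. Positivity is used in Lemma~\ref{lem:one} and Lemma~\ref{lem:m}(2). Symmetry is used twice: under $\nu_\beta$-preserving automorphisms, to obtain $\varphi(\nu_\beta^n)=\nu_\beta$, and under $\theta_{a^{-1}}$ and $\theta_{b^{-1}}$, in the lower bound. The second use alone gives no contradiction: for $x_0\in I_1$ and the point mass $\delta_{x_0}$, the map $v\mapsto v(I)\delta_{x_0}$ is linear, positive, efficient and commutes with every $(\theta_g)_*$. This is why Theorem~\ref{thm:amenable}, which keeps only the symmetries in $\Gamma$, imposes $\varphi(\nu^n)=\nu$ separately.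
\end{remark}

\section{Amenability}\label{sec:amenable}

We prove Theorem~\ref{thm:amenable}. The implication (b)$\Rightarrow$(c) follows by restricting $\varphi$ to $LIP$.

\subsection{Proof that (c) implies (a)}

Finite groups are amenable, so let $\Gamma$ be countably infinite. Countability makes $X$ a standard Borel space, and it is used only here. Apply (c) to the homomorphism $g\mapsto\theta_g$ of Section~\ref{sec:example}. Lemma~\ref{lem:m} applies with $Q=LIP$ and $\mathcal L_Q=\mathcal L$, so $m$ is a positive linear functional on $\mathcal L$ with $m(1)=1$, $m(p)=\frac16$ and $m(w^g)=m(w)$.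

\emph{A mean on $J$.} All of $\mathcal L$ is now available, so we can pass to the limit in Lemma~\ref{lem:approx} and lose nothing. From $\|w\|_\infty\pm w\ge0$ we get $|m(w)|\le\|w\|_\infty$, so $m$ extends uniquely to a continuous linear functional $\bar m$ on the uniform closure $\overline{\mathcal L}$. The extension is positive: if $w_k\to q\ge0$ uniformly, then $w_k+\|q-w_k\|_\infty\ge0$ lies in $\mathcal L$, so $m(w_k)+\|q-w_k\|_\infty\ge0$ and $\bar m(q)\ge0$. It is invariant, because $w\mapsto w^g$ preserves the uniform norm. By Lemma~\ref{lem:approx} and scaling, $q_f\in\overline{\mathcal L}$ for every $f\in\ell^\infty(J)$. Put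
\[
M_J(f)=6\,\bar m(q_f).
\]
This functional is linear and positive, $M_J(1)=6\,m(p)=1$, and $M_J(f(g\,\cdot))=M_J(f)$ by \eqref{eq:equiv-q}.

\emph{From $J$ to $\Gamma$.} The action on $J$ need not be free when $\Gamma$ has torsion, so a frequency corresponds to a finite coset rather than to one group element, and we average over that coset. Choose a set $J_0\subset J$ of orbit representatives and define $T:\ell^\infty(\Gamma)\to\ell^\infty(J)$ by
\[
(Tu)(gF)=\frac1{|\Gamma_F|}\sum_{s\in\Gamma_F}u(gs),\qquad F\in J_0,\ g\in\Gamma .
\]
If $gF=g'F$, then $g'\Gamma_F=g\Gamma_F$ and the two sums agree, so $T$ is well defined. It is linear and positive, $T1=1$, and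
\[
T(u(h\,\cdot))(gF)=\frac1{|\Gamma_F|}\sum_{s\in\Gamma_F}u(hgs)=(Tu)(hgF),
\]
that is, $T(u(h\,\cdot))=(Tu)(h\,\cdot)$. Hence $M_J\circ T$ is a left-invariant mean on $\Gamma$. \qed

\begin{remark}
By Lemma~\ref{lem:one}, a value on $LIP$ would satisfy (c) for every countable group, in particular for the free group on two generators, which is not amenable. Theorem~\ref{thm:sixteen} is the finite, quantitative form of this argument.
\end{remark}

\subsection{A map with no symmetry}

For (a)$\Rightarrow$(b) we imitate the finite construction: first find a map with all properties except symmetry, then average its conjugates over $\Gamma$. The first map is a limit of Shapley values along finer and finer partitions. We cannot count on convergence for a general game, so we take the limit along an ultrafilter. Recall that for an ultrafilter $\mathcal U$ on a set $\Pi$ and a bounded $a:\Pi\to\mathbb R$ there is a unique number $\lim_{\mathcal U}a$ such that $\{\pi:|a(\pi)-\lim_{\mathcal U}a|<\varepsilon\}\in\mathcal U$ for all $\varepsilon>0$. This limit is linear in $a$, satisfies $|\lim_{\mathcal U}a|=\lim_{\mathcal U}|a|$,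 and preserves every inequality $a\le a'$ that holds on a set in $\mathcal U$.

Let $\Pi$ be the set of finite Borel partitions of $I$ into non-empty cells. A \emph{tail} is a set $\{\pi\in\Pi:\pi\text{ refines }\pi_0\}$. Finitely many partitions have a common refinement, so finitely many tails intersect, and there is an ultrafilter $\mathcal U$ on $\Pi$ containing all tails. For $v\in BV$ and $\pi\in\Pi$ let $\mathrm{Sh}_\pi v$ be the Shapley value of the finite game whose players are the cells of $\pi$ and in which a set of cells is worth $v$ of their union. Each order of the cells gives a chain from $\emptyset$ to $I$ whose increments are the marginal contributions, so averaging over orders gives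
\begin{equation}\label{eq:shnorm}
\sum_{c\in\pi}|\mathrm{Sh}_\pi v(c)|\le\|v\| .
\end{equation}
Put $\Phi_\pi(v,S)=\sum_{c\in\pi,\ c\subset S}\mathrm{Sh}_\pi v(c)$ if $S$ is a union of cells of $\pi$, and $\Phi_\pi(v,S)=0$ otherwise. Define
\[
\varphi_0(v)(S)=\lim_{\mathcal U}\Phi_\pi(v,S).
\]

\begin{lemma}\label{lem:phi0}
The map $\varphi_0$ sends $BV$ to $FA$; it is linear, positive and efficient, and $\|\varphi_0v\|\le\|v\|$.
\end{lemma}

\begin{proof}
By \eqref{eq:shnorm}, $|\Phi_\pi(v,S)|\le\|v\|$, so the limit exists and $\varphi_0v$ is bounded. Any finite family of sets generates a partition $\pi_0$, and on the tail of $\pi_0$ all these sets are unions of cells. For disjoint $S,T$ we thus have $\Phi_\pi(v,S\cup T)=\Phi_\pi(v,S)+\Phi_\pi(v,T)$ on a tail, which gives finite additivity. For each $\pi$ and $S$, the number $\Phi_\pi(v,S)$ is linear in $v$ and non-negative for monotone $v$, and $\Phi_\pi(v,I)=v(I)$; these properties pass to the limit. For a chain $S_0\subset\dots\subset S_m$, \eqref{eq:shnorm} gives $\sum_i|\Phi_\pi(v,S_i\setminus S_{i-1})|\le\|v\|$ on a tail, and in the limit $\sum_i|\varphi_0v(S_i)-\varphi_0v(S_{i-1})|\le\|v\|$.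
\end{proof}

On powers of a measure the law of large numbers makes the choice of $\mathcal U$ irrelevant.

\begin{lemma}\label{lem:powers}
Let $\nu\in NA^1$, $n\ge1$, $0<\eta\le1$, and let $\pi\in\Pi$ have cells $c_1,\dots,c_r$ of measures $\nu_1,\dots,\nu_r\le\eta$. Then $|\mathrm{Sh}_\pi(\nu^n)(c_i)-\nu_i|\le3n(n-1)\sqrt\eta\;\nu_i$ for every $i$. Consequently $\varphi_0(\nu^n)=\nu$.
\end{lemma}

\begin{proof}
Let $\tau_1,\dots,\tau_r$ be the arrival times and $Y_i=\sum_{j\ne i}\nu_j\mathbf 1_{\{\tau_j<\tau_i\}}$ the measure of the cells present when $c_i$ arrives. By \eqref{eq:shapley},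
\[
\mathrm{Sh}_\pi(\nu^n)(c_i)=E\big[(Y_i+\nu_i)^n-Y_i^n\big]=E\int_0^{\nu_i}n(Y_i+u)^{n-1}\,du .
\]
We compare this with $\nu_i=E\int_0^{\nu_i}n\tau_i^{n-1}\,du$, which holds because $\int_0^1n\tau^{n-1}\,d\tau=1$. Given $\tau_i=t$, the variable $Y_i$ is a sum of independent terms with mean $t(1-\nu_i)$ and variance $t(1-t)\sum_{j\ne i}\nu_j^2\le\frac14\eta\sum_j\nu_j=\frac\eta4$. Hence
\[
E|Y_i-\tau_i|\le E|Y_i-\tau_i(1-\nu_i)|+\nu_i\le\tfrac12\sqrt\eta+\eta\le2\sqrt\eta .
\]
For $0\le u\le\nu_i$ both $Y_i+u$ and $\tau_i$ lie in $[0,1]$, where $s^{n-1}$ has slope at most $n-1$. So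
\[
E\big|(Y_i+u)^{n-1}-\tau_i^{n-1}\big|\le(n-1)\big(E|Y_i-\tau_i|+\nu_i\big)\le3(n-1)\sqrt\eta ,
\]
and integrating $n$ times this bound over $u\in[0,\nu_i]$ proves the estimate.

Let $S\in\mathcal C$. Since $\nu$ is non-atomic, there is a partition $\pi_0$ with cells of measure at most $\eta$ such that $S$ is a union of cells. Summing the estimate over the cells in $S$ gives $|\Phi_\pi(\nu^n,S)-\nu(S)|\le3n(n-1)\sqrt\eta$ on the tail of $\pi_0$. So $|\varphi_0(\nu^n)(S)-\nu(S)|\le3n(n-1)\sqrt\eta$ for every $\eta$.
\end{proof}

Lemmas~\ref{lem:phi0} and~\ref{lem:powers} are statement (b) for the trivial group: without symmetry there is no obstruction even on $BV$.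

\subsection{Proof that (a) implies (b)}

Let $M$ be a left-invariant mean on $\Gamma$ and fix a homomorphism $\Gamma\to\mathrm{Aut}(I,\mathcal C)$. For $g\in\Gamma$ let $\varphi_g=(g^{-1})_*\circ\varphi_0\circ g_*$, that is,
\[
\varphi_g(v)(S)=\varphi_0(g_*v)(g^{-1}S).
\]
The maps $g_*$ and $(g^{-1})_*$ are linear and preserve $BV$, $FA$, the norm, monotonicity and the worth of $I$. So each $\varphi_g:BV\to FA$ is linear, positive and efficient, with $\|\varphi_gv\|\le\|v\|$. Moreover $g_*(\nu^n)=(g_*\nu)^n$ with $g_*\nu\in NA^1$, so $\varphi_g(\nu^n)(S)=(g_*\nu)(g^{-1}S)=\nu(S)$.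

Let $F_{v,S}(g)=\varphi_g(v)(S)$. The chain $\emptyset\subset S\subset I$ shows $|F_{v,S}(g)|\le\|\varphi_gv\|\le\|v\|$, so we may define
\[
\varphi(v)(S)=M(F_{v,S}).
\]
The function $F_{v,S}$ is linear in $v$, additive in $S$ and non-negative for monotone $v$, and $F_{v,I}$ and $F_{\nu^n,S}$ are the constants $v(I)$ and $\nu(S)$. Since $M$ is a mean, $\varphi:BV\to FA$ is linear, positive and efficient, and $\varphi(\nu^n)=\nu$. For a chain $S_0\subset\dots\subset S_m$,
\[
\sum_i|\varphi(v)(S_i\setminus S_{i-1})|\le M\Big(\sum_i|F_{v,S_i\setminus S_{i-1}}|\Big)\le\sup_g\|\varphi_gv\|\le\|v\| .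
\]
It remains to prove symmetry. We have $(g_*h_*v)(S)=(h_*v)(gS)=v(hgS)$, so $g_*h_*=(hg)_*$, and
\[
F_{h_*v,S}(g)=\varphi_0\big((hg)_*v\big)\big((hg)^{-1}hS\big)=F_{v,hS}(hg).
\]
Thus $F_{h_*v,S}=F_{v,hS}(h\,\cdot)$, and left invariance of $M$ gives $\varphi(h_*v)(S)=\varphi(v)(hS)=(h_*\varphi v)(S)$. This completes the proof of Theorem~\ref{thm:amenable}. \qed

\begin{remark}
The group $\mathbb Z$ is amenable: for an ultrafilter $\mathcal V$ on the positive integers containing all sets $\{n:n\ge n_0\}$, the mean $M(u)=\lim_{\mathcal V}\frac1n\sum_{k=1}^nu(k)$ is invariant, since a shift by $h$ changes the average by at most $2|h|\,\|u\|_\infty/n$. So symmetry under any single automorphism can be kept on all of $BV$, together with $\varphi(\nu^n)=\nu$, while the proof of Theorem~\ref{thm:sixteen} shows that symmetry under the group generated by the two automorphisms $\theta_a,\theta_b$ cannot be kept even on $LIP$.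
\end{remark}

\begin{thebibliography}{9}

\bibitem{AS} Aumann and Shapley, 1974.

\bibitem{Kechris} Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Values} \emph{Values of Games with Infinitely Many Players}, \texttt{https://ratio.huji.ac.il/files/dp247.pdf}.

\end{thebibliography}
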